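
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The three-torus is not a twist manifold}


\begin{abstract}
A twist manifold is the quotient of a faceted $3$-ball by a face pairing in which every face is rotated by one step before it is glued; the length of the step is governed by positive integers, the multipliers, attached to the edge cycles of the pairing. The quotient is always a closed, connected, orientable $3$-manifold. We show that not every such manifold arises: in a twist manifold all cup products $H^1\times H^1\to H^2$ with real coefficients vanish, so the $3$-torus is not a twist manifold. The reason is that the cellular coboundary $C^1\to C^2$ of a twist manifold has the form $A^*mA$ with $m$ a positive diagonal matrix. A refinement computes the degree of every map from a twist manifold to a Heisenberg nilmanifold as a weighted sum of squares. It follows that the class of twist manifolds is not closed under connected sum.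
\end{abstract}

\section{The question and the answer}

\subsection{Twisted face pairings}

When the faces of a polyhedral ball are glued in pairs, the result need not be a manifold near the images of the vertices. The twist construction cures this by rotating each face before gluing it. We first describe it precisely.

A \emph{faceted $3$-ball} is an oriented closed $3$-ball $P$ whose boundary sphere carries the structure of a finite $2$-dimensional CW complex. Its $1$-skeleton is a finite connected graph $\Gamma$, and its $2$-cells are called faces. The closure of a face need not be embedded: the boundary of a face is a closed edge path in $\Gamma$ that may traverse an edge twice. We regard each face $f$ as a polygon whose sides are the edges of this path, counted with multiplicity. The sphere $\partial P$ has the orientation induced from $P$, and on every face ``clockwise'' (cw) and ``counterclockwise'' (ccw) refer to this orientation.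

A \emph{face pairing} $\epsilon$ on $P$ partitions the faces into pairs $\{f,f^{-1}\}$ with $f\ne f^{-1}$, and gives for each face $f$ a cellular, orientation-reversing homeomorphism of polygons $\epsilon_f\colon f\to f^{-1}$, with $\epsilon_{f^{-1}}=\epsilon_f^{-1}$. The maps $\epsilon_f$ identify the edges of $\Gamma$ cyclically and so partition them into \emph{edge cycles}. The number of edges in an edge cycle $C$ is denoted $L(C)$.

Now choose a positive integer $m_C$, the \emph{multiplier}, for each edge cycle $C$, and subdivide each edge of $C$ into $m_C\,L(C)$ subedges, so that the maps $\epsilon_f$ respect the subdivision. Let $\Gamma'$ be the subdivided graph. Let $\tau$ be the map, defined on each face separately, that takes the face to itself and advances each subedge of its boundary to the next subedge in the clockwise direction. The \emph{twisted face pairing} $\epsilon\circ\tau$ glues $f$ to $f^{-1}$ by $\delta_f=\epsilon_f\circ\tau$. The quotient of $P$ is denoted $M(\epsilon\circ\tau)$. It is always a closed, connected, orientable $3$-manifold \cite{toolkit}; we use this fact throughout. A $3$-manifold is a \emph{twist manifold} if it is homeomorphic to some $M(\epsilon\circ\tau)$.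

The following question is posed in \cite{toolkit}: \emph{is every closed, connected, orientable $3$-manifold a twist manifold?}

A positive answer may seem plausible. Without the twist, every such manifold is the quotient of a faceted ball by a face pairing: triangulate it and glue the tetrahedra along a maximal tree of the dual graph; the result is a ball, and the triangles not yet glued are its paired faces. Twisting changes the quotient, but $P$, $\epsilon$ and the multipliers are all at our disposal. Nevertheless the answer is no.

\subsection{Results}

\begin{theorem}\label{thm:cup}
If $M$ is a twist manifold, then $\varphi\cup\psi=0$ in $H^2(M;\mathbb R)$ for all $\varphi,\psi\in H^1(M;\mathbb R)$. Consequently the $3$-torus $T^3$ is not a twist manifold.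
\end{theorem}

The consequence is immediate, because $[dx]\cup[dy]\ne0$ on $T^3$. For the same reason the products $\Sigma_h\times S^1$ of a closed orientable surface of genus $h\ge1$ with a circle, and the connected sums $T^3\#Y$ with $Y$ closed, connected and orientable, are not twist manifolds. (In the last case pull $[dx]$ and $[dy]$ back by the degree-one map $T^3\#Y\to T^3$ that pinches $Y$; their product with the pullback of $[dz]$ is nonzero.)

The second result concerns manifolds in which the cup products do vanish. For an integer $r\ge0$ let $\Gamma_r$ be the group of affine maps of $\mathbb R^3$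
\[
g_{a,b,c}(x,y,z)=(x+a,\;y+b,\;z+c+r\,a\,y),\qquad a,b,c\in\mathbb Z ,
\]
with
\[
g_{a',b',c'}\,g_{a,b,c}=g_{a+a',\,b+b',\,c+c'+ra'b},\qquad g_{a,b,c}^{-1}=g_{-a,-b,-c+rab}.
\]
It acts freely and properly discontinuously, preserves $dx\wedge dy\wedge dz$, and has the unit cube as a fundamental domain (adjust $y$, then $x$, then $z$). Let $N_r=\Gamma_r\backslash\mathbb R^3$, oriented by $dx\wedge dy\wedge dz$; it is closed and has volume $1$. Thus $N_0=T^3$, and for $r\ge1$ the manifold $N_r$ is a Heisenberg nilmanifold. The forms
\begin{equation}\label{eq:forms}
dx,\qquad dy,\qquad \omega=dz-r\,x\,dy,\qquad\text{with } d\omega=-r\,dx\wedge dy,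
\end{equation}
are $\Gamma_r$-invariant: $g_{a,b,c}^*\omega=dz+ra\,dy-r(x+a)\,dy=\omega$. So for $r\ge1$ the product $[dx]\cup[dy]$ vanishes on $N_r$. Since $[dx]$ and $[dy]$ span $H^1(N_r;\mathbb R)$ (Section~\ref{sec:sums}), Theorem~\ref{thm:cup} gives no obstruction. What survives is a sign.

\begin{theorem}\label{thm:degree}
Let $M=M(\epsilon\circ\tau)$ with the orientation coming from $P$. Every map $M\to N_0=T^3$ has degree $0$. For $r\ge1$ every map $M\to N_r$ has degree $\ge0$; the degree is given by formula \eqref{eq:squares}, a sum of squares weighted by the multipliers.
\end{theorem}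

\begin{corollary}\label{cor:sums}
\begin{enumerate}
\item[(a)] For $r,s\ge1$ the manifold $N_r\#(-N_s)$ is not a twist manifold, although all real cup products on its $H^1$ vanish.
\item[(b)] The class of twist manifolds is not closed under connected sum.
\item[(c)] A twist manifold that admits a map of nonzero degree to some $N_r$, $r\ge1$, has no orientation-reversing self-homeomorphism.
\end{enumerate}
\end{corollary}

We do not classify twist manifolds, and nothing below decides whether a closed, connected, orientable $3$-manifold with $b_1\le2$ can fail to be a twist manifold.

\subsection{The idea}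

The manifold $M=M(\epsilon\circ\tau)$ turns out to have one vertex and exactly as many edges as $2$-cells; in fact there is one directed edge $E_f$ for each face $f$. An edge cycle $C$ passes through a cyclic sequence of faces $f_1,\dots,f_L$, and each original edge of $C$ reads, in $M$, a cyclic rotation of the word $(E_{f_1}\cdots E_{f_L})^{m_C}$. So if $A$ is the linear map that sums a function on faces along the edge cycles, the cellular coboundary is $A^*mA$. Because $m$ is positive definite, the kernel of $A^*mA$ is that of $A$: a cocycle has sum zero along \emph{each} edge cycle, not just along the boundary of each face. Two cocycles together then turn each edge cycle into a \emph{closed} polygon in the plane. Their cup product is represented by the function $w$ that assigns to a face the signed area enclosed by its boundary. This area splits into contributions of the sides of the face, and it follows that $w=A^*ma$, where $a$ lists the areas of the edge-cycle polygons. Since the operator $A^*mA$ is self-adjoint, the $2$-cycles also form $\ker A$, so $w$ pairs to zero with all of them.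

For maps to $N_r$ the same polygons appear, together with the integrals of the third invariant form $\omega$ along the edges, and the degree is a quadratic expression in these data.

\section{Two small examples}\label{sec:examples}

\subsection{Two hemispheres}\label{sec:hemi}

Let $\Gamma$ be the equator with one vertex and one edge $e$, let $f$ and $f^{-1}$ be the two hemispheres, and let $\epsilon_f$ be the reflection in the equatorial plane. There is one edge cycle, of length $1$, so $e$ is cut into $m$ subedges. The map $\tau$ rotates by one subedge, so all subedges become one directed edge $E$ of the quotient, and the boundary of $f$ reads $E^m$. This is the standard picture of a lens space with fundamental group $\mathbb Z/m$. The coboundary of a $1$-cochain $\eta$ takes the value $m\,\eta(E)$ on $f$, and $H^1(M;\mathbb R)=0$ because $m\neq0$. In general positivity of the multipliers will play the role that $m\ne0$ plays here.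

\subsection{Four lunes}\label{sec:lunes}

In this example the mechanism for cup products can be seen. Let $\Gamma$ consist of two poles and four meridians $e_1,\dots,e_4$ running from the south pole to the north pole, in eastward order seen from outside; indices are taken mod $4$. Let $\Lambda_i$ be the lune between $e_{i-1}$ and $e_i$. Seen from outside with north up, $e_{i-1}$ is the left side of $\Lambda_i$ and $e_i$ its right side, so counterclockwise on $\Lambda_i$ means up along $e_i$ and down along $e_{i-1}$. Pair $\Lambda_i$ with $\Lambda_{i+2}$ by a reflection fixing the poles, with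
\[
e_i\mapsto e_{i+1},\qquad e_{i-1}\mapsto e_{i+2},
\]
so that right sides go to left sides and left sides to right sides. The same rule for $\Lambda_{i+2}$ reads $e_{i+2}\mapsto e_{i+3}=e_{i-1}$ and $e_{i+1}\mapsto e_{i+4}=e_i$, so it is the inverse. There is one edge cycle $e_1,e_2,e_3,e_4$. With multiplier $m$ each meridian is cut into $n=4m$ subedges; call them $(e_i,k)$, $0\le k\le n-1$, from south to north.

Let us identify subedges by hand. On the right side of $\Lambda_i$ the twist moves down one step. So for $k\ge1$ the subedge $(e_i,k)$ goes to $(e_i,k-1)$ and then, by $\epsilon$, to $(e_{i+1},k-1)$, with its upward direction preserved. Sliding in this way we get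
\[
(e_i,k)\sim(e_{i+k},0)\quad\text{as upward subedges}.
\]
The lowest subedge $(e_i,0)$ is moved around the south pole to the lowest subedge of the left side, $(e_{i-1},0)$; the upward direction on $(e_i,0)$ is counterclockwise and becomes the downward one. Then $\epsilon$ takes it to $(e_{i+2},0)$. So $(e_{i+2},0)$ upward is identified with $(e_i,0)$ downward. On the left sides below the top, the moves are inverses of the slides just described. At the north pole, $(e_{i-1},n-1)$ upward goes to $(e_i,n-1)$ downward and then to $(e_{i+1},n-1)$ downward; after sliding, this identifies $(e_{i+2},0)$ upward with $(e_i,0)$ downward once more. So $M$ has exactly two edges, $X=[(e_1,0)]$ and $Y=[(e_2,0)]$, directed upward, and $(e_3,0)$, $(e_4,0)$ read $X^{-1}$, $Y^{-1}$; see Figure~\ref{fig:lunes}. (That each open subedge maps injectively to $M$ is proved in general in Proposition~\ref{prop:cells}.)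

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=0.85]
\draw[dashed] (-0.6,0)--(12.6,0) node[right] {south pole};
\draw[dashed] (-0.6,4)--(12.6,4) node[right] {north pole};
\foreach \px/\la/\lb/\lc/\ld/\nm in {0/Y^{-1}/X/Y/X^{-1}/e_4, 3/X/Y/X^{-1}/Y^{-1}/e_1, 6/Y/X^{-1}/Y^{-1}/X/e_2, 9/X^{-1}/Y^{-1}/X/Y/e_3, 12/Y^{-1}/X/Y/X^{-1}/e_4}
{
\draw[->] (\px,0)--(\px,0.95);
\draw[->] (\px,1)--(\px,1.95);
\draw[->] (\px,2)--(\px,2.95);
\draw[->] (\px,3)--(\px,3.95);
\node[right] at (\px,0.5) {$\la$};
\node[right] at (\px,1.5) {$\lb$};
\node[right] at (\px,2.5) {$\lc$};
\node[right] at (\px,3.5) {$\ld$};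
\node[below] at (\px,-0.1) {$\nm$};
}
\node at (1.9,2) {$\Lambda_1$};
\node at (4.9,2) {$\Lambda_2$};
\node at (7.9,2) {$\Lambda_3$};
\node at (10.9,2) {$\Lambda_4$};
\end{tikzpicture}
\caption{The sphere with four lunes, seen from outside and cut open along the meridian $e_4$, for multiplier $m=1$. Each dashed line is collapsed to a pole, and the leftmost and rightmost meridians agree. Each upward subedge carries the name of its image in the twisted quotient.}
\label{fig:lunes}
\end{figure}

Reading upward, $e_1$ gives $W_1^m$ with $W_1=XYX^{-1}Y^{-1}$, and
\begin{equation}\label{eq:lunewords}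
e_2:\ W_2^m,\quad W_2=YX^{-1}Y^{-1}X=X^{-1}W_1X,\qquad
e_4:\ W_4^m,\quad W_4=Y^{-1}XYX^{-1}=Y^{-1}W_1Y .
\end{equation}
The boundary of $\Lambda_1$ is up $e_1$ and down $e_4$, hence $W_1^mW_4^{-m}$; that of $\Lambda_2$ is $W_2^mW_1^{-m}$. There are one $3$-cell, two $2$-cells and two edges, so there is one vertex, because a closed $3$-manifold has Euler characteristic $0$.

In each $W_i$ both letters have exponent sum $0$. So every $1$-cochain is a cocycle, and $H^1(M;\mathbb R)=\mathbb R^2$ is spanned by $\varphi,\psi$ with $\varphi(X)=1$, $\varphi(Y)=0$, $\psi(X)=0$, $\psi(Y)=1$. Draw the words in the plane, $X$ as a step $(1,0)$ and $Y$ as a step $(0,1)$. Then $e_1$ runs $m$ times counterclockwise around a unit square, and so does $e_4$ (around a different square). The boundary of $\Lambda_1$ runs $m$ times forward around the first and $m$ times backward around the second, and encloses signed area $m-m=0$. The same holds for $\Lambda_2$. As shown in Section~\ref{sec:cup}, a cocycle with these values on $\Lambda_1$ and $\Lambda_2$ represents $\varphi\cup\psi$, so $\varphi\cup\psi=0$. By contrast, the $2$-cell of a $2$-torus has boundary $XYX^{-1}Y^{-1}$ and encloses area $1$.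 In the twist manifold a face never meets such a square just once: each of its two sides contributes a square traversed $m$ times, and the two contributions have opposite signs.

For a general face pairing three things must be shown: the boundary words always have this shape (Section~\ref{sec:cells}); the closed loop traced by a single edge is not an accident (Section~\ref{sec:coboundary}); and the areas cancel on every $2$-cycle (Section~\ref{sec:cup}).

\section{The cells of a twist manifold}\label{sec:cells}

\subsection{Conventions}

From now on $M=M(\epsilon\circ\tau)$. We write $p_f\colon f\to\partial P$ for the characteristic map of the polygon $f$; it is injective on the interior. Since $\epsilon_f$ reverses orientation, it conjugates $\tau$ on $f$ to $\tau^{-1}$ on $f^{-1}$, so $\delta_{f^{-1}}=\delta_f^{-1}$; as usual, the homeomorphisms realizing $\tau$ are chosen compatibly, which is part of the statement that $\epsilon\circ\tau$ is a face pairing. Each $\delta_f$ reverses orientation. $M$ is the quotient of $P$ by the equivalence relation generated by $p_f(x)\sim p_{f^{-1}}(\delta_f(x))$, and $P$ orients it.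

A \emph{side} is a side of one of the polygons $f$, before subdivision. Every edge of $\Gamma$ has exactly two sides, possibly both in the same polygon; the other side of the edge of $s$ is denoted $c(s)$. There are at least two faces, so $\Gamma$ is not a single point; as $\Gamma$ is connected, every face has at least one side. Let $2g$ be the number of faces.

\subsection{Edge cycles}

On the set of sides, $c$ and the map induced by the $\epsilon_f$, written $\epsilon$, are fixed-point-free involutions (for $\epsilon$ because $f\ne f^{-1}$). Each orbit of the group they generate is therefore an alternating cycle. So an edge cycle $C$ of length $L$ can be enumerated as $e_i$, $i\in\mathbb Z/L$, where $e_i$ has sides $s_i^-$ and $s_i^+=c(s_i^-)$ and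
\[
\epsilon(s_i^+)=s_{i+1}^- .
\]
Let $f_i$ be the face containing $s_i^+$. Then $s_i^-=\epsilon(s_{i-1}^+)$ lies in $f_{i-1}^{-1}$. Orient $e_i$ so that it runs counterclockwise along $s_i^+$; then it runs clockwise along $s_i^-$. Since $\epsilon_{f_i}$ takes ccw to cw, it carries the orientation of $e_i$ to that of $e_{i+1}$. Every side $t$ belongs to one cycle $C(t)$ and has a sign, $\operatorname{sign}(s_i^\pm)=\pm1$; the side $\epsilon(t)$ belongs to the same cycle and has the opposite sign. We fix such an enumeration for every edge cycle.

\subsection{Labels}

Put $n=m_CL$ and let $(e_i,k)$, $0\le k\le n-1$, be the subedges of $e_i$ in order along $e_i$, so that $\epsilon$ takes $(e_i,k)$ on $s_i^+$ to $(e_{i+1},k)$ on $s_{i+1}^-$. Write $(e_i,k)^{\pm}$ for the subedge directed along or against $e_i$. As in the example, $(e_i,k)$ can be slid to the beginning of $e_{i+k}$. The delicate point is what happens at a corner of a face, where $\tau$ moves a subedge to the preceding side, whose edge may lie in a different edge cycle. We attach to each directed subedge a face that is unchanged both by slides and by corner moves: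
\[
\ell\big((e_i,k)^+\big)=f_{i+k},\qquad \ell\big((e_i,k)^-\big)=f_{i+k}^{-1}\qquad(\text{indices mod }L).
\]
Thus reversing a directed subedge inverts its label.

\begin{lemma}\label{lem:labels}
\begin{enumerate}
\item[(i)] For every side $t$ of a face $f$, let $[t]$ be the ccw-first subedge of $t$, directed ccw. The label of $[t]$ is $f$.
\item[(ii)] The maps $\delta_f$ preserve labels of directed subedges.
\item[(iii)] Two directed subedges are identified in $M$ if and only if they have the same label.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $t=s_i^+$, then $[t]=(e_i,0)^+$ has label $f_i=f$. If $t=s_i^-$, then $f=f_{i-1}^{-1}$, and ccw along $t$ is against $e_i$. So $[t]=(e_i,n-1)^-$, with label $f_{i+n-1}^{-1}=f_{i-1}^{-1}=f$ because $L$ divides $n$.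

(ii) \emph{Inner moves.} On $s_i^+$ with $k\ge1$, $\tau$ takes $(e_i,k)$ to $(e_i,k-1)$, and $\epsilon$ takes this to $(e_{i+1},k-1)$. The direction relative to the edges is preserved, and so is the sum $i+k$. On $s_i^-$ with $k\le n-2$ the clockwise direction is that of $e_i$, and we get $(e_i,k)\mapsto(e_i,k+1)\mapsto(e_{i-1},k+1)$, the inverse kind of move.

\emph{Corner moves.} The remaining subedges of $f$ are those of the form $[t]$. Let $t'$ be the side of $f$ that precedes $t$ in ccw order (possibly $t'=t$). Then $\tau$ takes $[t]$ to the ccw-last subedge of $t'$, directed ccw. As $\epsilon_f$ exchanges ccw and cw, it takes this to the ccw-first subedge of $\epsilon(t')$ in $f^{-1}$, directed cw. Thus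
\begin{equation}\label{eq:corner}
\delta_f\colon[t]\longmapsto\text{ the reverse of }[\epsilon(t')].
\end{equation}
By (i), $[\epsilon(t')]$ has label $f^{-1}$, so its reverse has label $f$, which is the label of $[t]$.

(iii) By (ii), identified directed subedges have equal labels. Conversely, let a directed subedge have label $f$. If it is $(e_i,k)^+$, then $k$ inner moves take it to $(e_{i+k},0)^+=[s_{i+k}^+]$, where $s_{i+k}^+$ is a side of $f_{i+k}=f$. If it is $(e_i,k)^-$, then $n-1-k$ inner moves of the second kind take it to $(e_{i-(n-1-k)},n-1)^-=(e_{i+k+1},n-1)^-=[s_{i+k+1}^-]$, where $s^-_{i+k+1}$ is a side of $f_{i+k}^{-1}=f$. So it is enough to show that $[t]\sim[t']$ for consecutive sides $t',t$ of $f$. By \eqref{eq:corner}, $[t]$ is identified with the reverse of $[\epsilon(t')]$.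

If $t'=s_i^+$, the reverse of $[\epsilon(t')]=[s_{i+1}^-]=(e_{i+1},n-1)^-$ is $(e_{i+1},n-1)^+$, which $n-1$ inner moves take to $(e_{i+n},0)^+=(e_i,0)^+=[t']$.

If $t'=s_i^-$, the reverse of $[\epsilon(t')]=[s_{i-1}^+]=(e_{i-1},0)^+$ is $(e_{i-1},0)^-$, which $n-1$ inner moves of the second kind take to $(e_{i-n},n-1)^-=(e_i,n-1)^-=[t']$.
\end{proof}

It is in (i) and (iii) that the number of subedges must be a multiple of $L(C)$.

\begin{proposition}\label{prop:cells}
$M$ is a CW complex with one vertex, one $3$-cell, $g$ two-cells (one for each pair $\{f,f^{-1}\}$) and $g$ edges. The directed edges are $E_f$, one for each face $f$, with $E_{f^{-1}}=E_f^{-1}$, where $E_f$ is the image of all directed subedges with label $f$. The ccw boundary path of a face $f$ is the concatenation, over its sides $t$ in ccw order, of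
\begin{equation}\label{eq:word}
E_{f_i}E_{f_{i+1}}\cdots E_{f_{i+n-1}}=\big(E_{f_i}E_{f_{i+1}}\cdots E_{f_{i+L-1}}\big)^{m_C}\quad\text{if }t=s_i^+,
\end{equation}
and of the inverse of this word if $t=s_i^-$.
\end{proposition}

\begin{proof}
A directed subedge and its reverse have labels $f\ne f^{-1}$, so no subedge is identified with its reverse. To see that open subedges become open edges of $M$, we must check that a subedge is not identified with itself in a nontrivial way. The sides of subedges form alternating cycles under $\delta$ and ``other side'', exactly as the sides of edges do under $\epsilon$ and $c$. Hence two points of an open subedge $e$ are equivalent if and only if they are in one orbit of the return homeomorphism $\rho\colon e\to e$ obtained by going once around the cycle of $e$, and $\rho$ preserves direction.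

We claim that $\rho$ is the identity. If $\rho(x)\ne x$, the sequence $\rho^j(x)$, $j\ge0$, is monotone along $e$ and converges to a point $y$ of the closed subedge that is an endpoint or a fixed point of $\rho$. In the first case $y\not\sim x$, because vertices of $\Gamma'$ are only identified with vertices. In the second case $y$ is alone in its $\rho$-orbit, so again $y\not\sim x$. But $M$ is Hausdorff, so the class of $x$ is closed in $P$; it contains all $\rho^j(x)$, hence $y$. This is a contradiction.

So $M$ is a CW complex with the stated cells in dimensions $2$ and $3$. By Lemma~\ref{lem:labels}(iii) its directed edges correspond to the labels that occur. Every label occurs, by (i), because every face has a side. So there are $g$ edges. Since $\chi(M)=0$, there is exactly one vertex. The words \eqref{eq:word} are read off from the labels of $(e_i,0)^+,\dots,(e_i,n-1)^+$; along $s_i^-$ the ccw direction is against $e_i$.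
\end{proof}

\section{The coboundary operator}\label{sec:coboundary}

Let $O$ be the space of odd real functions on the set of faces, $\eta(f^{-1})=-\eta(f)$, with the inner product $\langle\eta,\theta\rangle=\frac12\sum_f\eta(f)\theta(f)$, where the sum is over all faces. In $M$ the faces $f$ and $f^{-1}$ are the same $2$-cell with opposite orientations, since $\delta_f$ reverses orientation. So $O$ is the space of real cellular $1$-cochains (the value on $E_f$ is $\eta(f)$), of $2$-cochains, and of $2$-chains of $M$: the $2$-chain of $z\in O$ is $\sum z(f)f$ over one face from each pair. Evaluating $2$-cochains on $2$-chains is the pairing $\langle\ ,\ \rangle$.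

For an edge cycle $C$ put $\eta(C)=\sum_{i\in\mathbb Z/L}\eta(f_i)$, and define
\[
A\colon O\to\mathbb R^{\{C\}},\quad (A\eta)_C=\eta(C);\qquad
A^*\colon\mathbb R^{\{C\}}\to O,\quad (A^*b)(f)=\sum_{t\subset f}\operatorname{sign}(t)\,b_{C(t)} ,
\]
where $t$ runs over the sides of $f$. The function $A^*b$ is odd, because the sides of $f^{-1}$ are the $\epsilon(t)$, with the same cycles and opposite signs. These two maps are adjoint:
\begin{equation}\label{eq:adjoint}
\langle\eta,A^*b\rangle=\tfrac12\sum_Cb_C\sum_i\big(\eta(f_i)-\eta(f_{i-1}^{-1})\big)=\sum_Cb_C\,\eta(C),
\end{equation}
because $s_i^+$ lies in $f_i$ and $s_i^-$ in $f_{i-1}^{-1}$, and $\eta$ is odd. Let $m$ be the diagonal matrix of multipliers. By \eqref{eq:word} the coboundary $d\colon C^1\to C^2$ is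
\[
(d\eta)(f)=\sum_{t\subset f}\operatorname{sign}(t)\,m_{C(t)}\,\eta(C(t)),\qquad\text{that is,}\qquad d=A^*mA .
\]

\begin{lemma}\label{lem:kernel}
$\ker d=\ker A$. Hence $H^1(M;\mathbb R)=\ker A$, and the space of cellular $2$-cycles of $M$ is also $\ker A$.
\end{lemma}

\begin{proof}
If $A^*mA\eta=0$, then by \eqref{eq:adjoint}
\[
0=\langle A^*mA\eta,\eta\rangle=\sum_Cm_C\,\eta(C)^2 .
\]
All $m_C$ are positive, so $A\eta=0$. As there is one vertex, $d\colon C^0\to C^1$ is zero and $H^1=\ker d$. A $2$-chain $z$ is a cycle if and only if $\langle d\eta,z\rangle=0$ for all $\eta\in O$; since $d$ is self-adjoint this means $dz=0$, that is, $Az=0$.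
\end{proof}

In the algebra behind Theorem~\ref{thm:cup} this is the only place where the sign of the multipliers matters, and here it is essential: for $A=\binom11$ and $m=\operatorname{diag}(1,-1)$ one has $A^*mA=0$ although $\ker A=0$. Theorem~\ref{thm:degree} uses positivity once more, for the sign of \eqref{eq:squares}.

\begin{remark}\label{rem:laplace}
Suppose the $\epsilon_f$ are chosen affine along edges. Then the untwisted quotient $P/\epsilon$ is a CW complex with one oriented edge for each edge cycle $C$ and one $2$-cell for each pair of faces, and the ccw boundary of $f$ is $\sum_{t\subset f}\operatorname{sign}(t)\,C(t)$. So $A^*$ is the coboundary $C^1\to C^2$ of $P/\epsilon$. The coboundary $C^2\to C^3$ of $P/\epsilon$ is zero, because $f$ and $f^{-1}$ cancel in the boundary of the $3$-cell. Thus the coboundary $A^*mA$ of the twisted quotient is a weighted Laplacian on the $2$-cochains of the untwisted one.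
\end{remark}

\section{Areas and cup products}\label{sec:cup}

\subsection{Polygons of edge cycles}

Let $\varphi,\psi\in\ker A$ and put $u_f=(\varphi(f),\psi(f))\in\mathbb R^2$, so $u_{f^{-1}}=-u_f$. For each edge cycle $C$ choose points $p_i=(x_i,y_i)\in\mathbb R^2$, $i\in\mathbb Z/L$, with
\[
p_{i+1}-p_i=u_{f_i} .
\]
This is possible because $\sum_iu_{f_i}=(\varphi(C),\psi(C))=0$. Let $\mathcal P_C$ be the closed polygon with vertices $p_i$ in this order. It is unique up to translation. Let
\[
a_C=\oint_{\mathcal P_C}x\,dy=-\oint_{\mathcal P_C}y\,dx
\]
be its signed area, and let $a$ be the vector with entries $a_C$. Let $w(f)$ be $\oint x\,dy$ along a path in $\mathbb R^2$ that replaces each letter $E_{f'}$ of the ccw boundary word of $f$ by a straight step $u_{f'}$; this path is closed because $d\varphi=d\psi=0$, so $w(f)$ does not depend on where the path starts.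

\begin{lemma}\label{lem:area}
$w=A^*ma$. Consequently $w$ is odd, and $\langle w,z\rangle=0$ for every cellular $2$-cycle $z$ of $M$.
\end{lemma}

\begin{proof}
By \eqref{eq:word} the part of the path belonging to a side $s_i^+$ of $f$ has steps $u_{f_i},u_{f_{i+1}},\dots,u_{f_{i+n-1}}$. So it is a translate of $\mathcal P_C$, traversed $m_C$ times and starting at the vertex corresponding to $p_i$. It is a closed loop, and $\oint x\,dy$ over a closed loop does not change under translations or changes of the starting point. So $s_i^+$ contributes $m_Ca_C$, and $s_i^-$, along which a loop of this kind is traversed backward, contributes $-m_Ca_C$. Hence $w(f)=\sum_{t\subset f}\operatorname{sign}(t)\,m_{C(t)}a_{C(t)}$.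

If $z$ is a $2$-cycle, then $Az=0$ by Lemma~\ref{lem:kernel}, and \eqref{eq:adjoint} gives $\langle A^*ma,z\rangle=\sum_Cm_Ca_C\,(Az)_C=0$.
\end{proof}

The closing of the loop for \emph{each side} is what allows the area to be split into contributions of edge cycles. It comes from $A\varphi=A\psi=0$; the equations $d\varphi=d\psi=0$ by themselves only say that the whole boundary path of each face closes up.

\subsection{Proof of Theorem~\ref{thm:cup}}

It remains to identify $w$ with the cup product. Since $H^1(M;\mathbb R)=H^1(M;\mathbb Z)\otimes\mathbb R$ and the cup product is bilinear, we may assume that $\varphi$ and $\psi$ are integer-valued cocycles. By Lemma~\ref{lem:kernel} they lie in $\ker A$, and $u_f\in\mathbb Z^2$.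

\emph{A map to the $2$-torus.} Choose one face from each pair. Parametrize each edge of $M$ by $[0,1]$, use the induced parametrizations on all subedges, and regard each chosen $f$ as the cone on its boundary, that is, as a union of triangles spanned by a subedge and the center of $f$. Define $h\colon M\to T^2=\mathbb R^2/\mathbb Z^2$ as follows. The vertex goes to $0$, and $E_f$ goes affinely to the image of the segment from $0$ to $u_f$. For a chosen face $f$ the boundary path lifts to the closed path in $\mathbb R^2$ used to define $w(f)$. Extend over $f$ by the projection of the map to $\mathbb R^2$ that is affine on each triangle and sends the center to any chosen point. Extend over the $3$-cell using $\pi_2(T^2)=0$. Evaluating on the loops $E_f$ shows $h^*[dx]=\varphi$ and $h^*[dy]=\psi$, so $\varphi\cup\psi=h^*[dx\wedge dy]$.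

\emph{Evaluation on $2$-cycles.} Orient each edge of $M$. In each triangle of a chosen $f$ order the vertices as (start of the edge, end of the edge, center), and give the resulting singular simplex the sign $+1$ or $-1$ according to whether the ccw boundary of $f$ traverses the edge forward or backward. Let $c_f$ be the signed sum. In its boundary each triangle contributes the cone edge at its ccw-final vertex minus the cone edge at its ccw-initial vertex, whichever sign it has. So the cone edges cancel, and the boundary of $c_f$ is the signed sum of the singular edges along $\partial f$. Therefore, for a cellular $2$-cycle $z$, the chain $\sum z(f)c_f$ over the chosen faces is a singular cycle representing $z$. Its image under $h$ consists of projections of affine triangles. By de Rham's theorem on $T^2$ and Green's formula,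
\[
\langle\varphi\cup\psi,z\rangle=\sum z(f)\oint_{\partial f}x\,dy=\langle w,z\rangle ,
\]
where the first sum is over the chosen faces and the integral is along the closed lift of $\partial f$. By Lemma~\ref{lem:area} this is $0$ for every $2$-cycle $z$. Since $H^2(M;\mathbb R)$ is dual to $H_2(M;\mathbb R)$, we get $\varphi\cup\psi=0$. Vanishing of cup products is invariant under homeomorphism and fails for $T^3$. \qed

\begin{remark}\label{rem:cube}
Let $P$ be a cube and let $\epsilon$ glue opposite faces by translations, so that $P/\epsilon=T^3$. Let $X,Y$ be the faces $x=1$, $y=1$. Following an edge parallel to the $z$-axis, one leaves successively through $X$, $Y$, $X^{-1}$, $Y^{-1}$, so each $\eta\in O$ has sum $0$ along this edge cycle; by symmetry the same is true of the other two. So $A=0$, and for all multipliers the twist manifold has $b_1=3$, like $T^3$. But by Theorem~\ref{thm:cup} its cup products $H^1\times H^1\to H^2$ are all zero: the twist keeps $H^1$ and destroys the products.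
\end{remark}

\section{Degrees of maps to Heisenberg nilmanifolds}\label{sec:degree}

We prove Theorem~\ref{thm:degree}. The case $r=0$ follows from Theorem~\ref{thm:cup}: for $H\colon M\to T^3$, the class $H^*[dx\wedge dy\wedge dz]$ is $H^*[dx]\cup H^*[dy]\cup H^*[dz]=0$. Let now $r\ge1$ and let $H\colon M\to N_r$ be a map. The cup product $H^*[dx]\cup H^*[dy]$ carries no information, so we have to compute the degree itself. The plan is to lift $H$ to a map $P\to\mathbb R^3$, write the volume form as $d\beta$, and apply Stokes' theorem on $P$. Paired faces would cancel if $\beta$ were invariant under $\Gamma_r$; what is left measures its failure to be invariant and reduces to line integrals along the edges of $\Gamma$.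

\subsection{The lift}

Parametrize the edges of $M$ by $[0,1]$ and use the induced parametrizations on the subedges. Since $N_r$ is connected and homotopies extend from the $1$-skeleton, we may assume that $H$ sends the vertex to $[0]$ and each $E_f$ affinely to the image of a straight segment of $\mathbb R^3$ starting at $0$ (a loop at $[0]$ is homotopic to the image of the segment with the same endpoints as its lift). This is consistent with reversal because $\Gamma_r$ acts by affine maps. The composite $P\to M\to N_r$ lifts to $D\colon P\to\mathbb R^3$; on a face $f$ we write $D$ for $D\circ p_f$. There $D\circ\delta_f$ and $D$ lift the same map, so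
\begin{equation}\label{eq:deck}
D\circ\delta_f=g_f\circ D\ \text{ on } f,\qquad g_f=g_{a_f,b_f,c_f}\in\Gamma_r,\qquad g_{f^{-1}}=g_f^{-1}.
\end{equation}

We may further assume that $D$ is piecewise affine. Choose one face from each pair. Replace $D$ on each chosen $f$ by the affine cone on its boundary values, on $f^{-1}$ by $g_f\circ D\circ\delta_f^{-1}$ with this new $D$ on $f$ (which is again an affine cone, for the cone structure transported by $\delta_f$, with the old boundary values), and on $P$ by the cone on the values on $\partial P$. The new map $D'$ satisfies \eqref{eq:deck} with the same $g_f$. Since the $g_f$ are affine, so does $(1-s)D+sD'$ for $0\le s\le1$, and this homotopy descends to $M$. So we take $D$ affine on the simplices spanned by the center of $P$, the center of a face, and a subedge. With vertices ordered compatibly with the gluing and with signs given by the orientation of $P$, these simplices form a fundamental cycle of $M$.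

Finally choose the lift so that $D(v_0)=0$ for some vertex $v_0$ of the original graph $\Gamma$.

\subsection{Three cochains}

Integrating the three invariant forms \eqref{eq:forms} along the image of $E_f$ gives
\[
\varphi(f)=\int_{E_f}H^*dx,\qquad\psi(f)=\int_{E_f}H^*dy,\qquad\lambda(f)=\int_{E_f}H^*\omega .
\]
These are odd functions of $f$. (If the lift of $H(E_f)$ from $0$ ends at $(\varphi,\psi,\tilde\lambda)$, then $\lambda=\tilde\lambda-\frac r2\varphi\psi$, because the lift is a straight segment.) By invariance, the integrals of $dx$, $dy$ and $\omega$ along the $D$-image of \emph{any} directed subedge of label $f$ are $\varphi(f)$, $\psi(f)$, $\lambda(f)$. This image is a straight segment, a $\Gamma_r$-translate of the one above. Since $dz=\omega+rx\,dy$, if its midpoint has $x$-coordinate $\bar x$, then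
\begin{equation}\label{eq:dz}
\text{its displacement is}\quad\big(\varphi(f),\ \psi(f),\ \lambda(f)+r\,\bar x\,\psi(f)\big).
\end{equation}

The boundary of a face closes up, so $d\varphi=d\psi=0$, and by Lemma~\ref{lem:kernel} $\varphi(C)=\psi(C)=0$ for every $C$. Thus the polygons $\mathcal P_C$, their areas $a_C$, and $w$ are defined as in Section~\ref{sec:cup}; moreover $w(f)=\int_fD^*(dx\wedge dy)$ by Green's formula. By contrast, $\lambda$ need not be a cocycle. Stokes' theorem gives
\[
(d\lambda)(f)=\oint_{\partial f}D^*\omega=\int_fD^*d\omega=-r\,w(f),
\]
which by Lemma~\ref{lem:area} says $A^*mA\lambda=-rA^*ma$. Pairing with $\lambda$ and using \eqref{eq:adjoint},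
\begin{equation}\label{eq:relation}
\sum_Cm_C\,\big(\lambda(C)+r\,a_C\big)\,\lambda(C)=0 .
\end{equation}

\subsection{Corners and deck transformations}

An edge of $\Gamma$ in the cycle $C$ has $(x,y)$-displacement $\pm m_C(\varphi(C),\psi(C))=0$. As $\Gamma$ is connected and $D(v_0)=0$, \emph{all vertices of the original graph $\Gamma$ are mapped by $D$ to the $z$-axis}. From this we get the first component of $g_f$:
\begin{equation}\label{eq:af}
a_f=-\varphi(f).
\end{equation}
Indeed, let $v$ be a corner of $f$ (a vertex of the polygon before subdivision) and let $t$ be the side of $f$ ending at $v$ in ccw direction. The subedge from $\tau(v)$ to $v$ is the ccw-last subedge of $t$. So $\epsilon_f$ takes it to the ccw-first subedge of $\epsilon(t)$ in $f^{-1}$, which, directed ccw, runs from $\epsilon_f(v)$ to $\epsilon_f(\tau(v))=\delta_f(v)$ and has label $f^{-1}$ by Lemma~\ref{lem:labels}(i). Both $D(v)$ and $D(\epsilon_f(v))$ have $x=0$, so the $x$-coordinate of $D(\delta_f(v))=g_f(D(v))$ is $\varphi(f^{-1})=-\varphi(f)$ on the one hand and $a_f$ on the other.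

\subsection{Stokes' theorem on $P$}

Put $\beta=x\,dy\wedge dz$, so $d\beta=dx\wedge dy\wedge dz$. Among the obvious primitives this one has the simplest failure of invariance:
\[
g_{a,b,c}^*\beta=(x+a)\,dy\wedge(dz+ra\,dy)=\beta+a\,dy\wedge dz .
\]
Since $N_r$ has volume $1$, Stokes' theorem on the simplices of the fundamental cycle gives $\deg H=\int_PD^*d\beta=\sum_f\int_fD^*\beta$. As $\delta_f$ reverses orientation, \eqref{eq:deck} gives $\int_{f^{-1}}D^*\beta=-\int_fD^*g_f^*\beta$. So a pair $\{f,f^{-1}\}$ contributes
\[
\int_fD^*(\beta-g_f^*\beta)=-a_f\int_fD^*(dy\wedge dz)=\varphi(f)\,\nu(f),\qquad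
\nu(f)=\oint_{\partial f}y\,dz ,
\]
the integral being along the $D$-image of the ccw boundary; here \eqref{eq:af} was used. Exchanging the roles of $f$ and $f^{-1}$ shows that the contribution also equals $\varphi(f^{-1})\nu(f^{-1})$. Hence
\begin{equation}\label{eq:degnu}
\deg H=\tfrac12\sum_f\varphi(f)\,\nu(f)\qquad\text{(sum over all faces)}.
\end{equation}

\subsection{The line integrals}

Let $\nu(e_i)=\int_{e_i}y\,dz$ along the $D$-image of $e_i$, for an edge $e_i$ of the cycle $C$. Since $e_i$ starts on the $z$-axis, its $(x,y)$-projection is the polygon $\mathcal P_C-p_i$ traversed $m_C$ times, starting at $0=p_i-p_i$. Let $(\bar x_j,\bar y_j)=\frac12(p_j+p_{j+1})$ be the midpoints of the sides of $\mathcal P_C$. On a subedge of $e_i$ that projects to the $j$th side, with label $f_j$, the midpoint has $(x,y)$-coordinates $(\bar x_j-x_i,\bar y_j-y_i)$. On a straight segment $\int y\,dz$ is the midpoint value of $y$ times the $z$-displacement. So by \eqref{eq:dz}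
\[
\nu(e_i)=m_C\sum_{j\in\mathbb Z/L}(\bar y_j-y_i)\big(\lambda(f_j)+r(\bar x_j-x_i)\psi(f_j)\big).
\]
To expand this, note that $\psi(f_j)=y_{j+1}-y_j$, so
\[
\sum_j\psi(f_j)=0,\qquad \sum_j\bar y_j\psi(f_j)=\tfrac12\sum_j(y_{j+1}^2-y_j^2)=0,\qquad \sum_j\bar x_j\psi(f_j)=\oint_{\mathcal P_C}x\,dy=a_C .
\]
The terms containing $x_i$ therefore vanish, and
\begin{equation}\label{eq:nu}
\nu(e_i)=m_C\big(K_C-y_i\,(\lambda(C)+r\,a_C)\big),\qquad K_C=\sum_j\bar y_j\big(\lambda(f_j)+r\,\bar x_j\psi(f_j)\big),
\end{equation}
where $K_C$ does not depend on $i$.

\subsection{Conclusion}

The boundary of $f$ consists of its sides, so $\nu(f)=\sum\pm\nu(e_i)$ over the sides $s_i^\pm$ of $f$. The side $s_i^+$ lies in $f_i$, the side $s_i^-$ in $f_{i-1}^{-1}$, and $\varphi$ is odd. So \eqref{eq:degnu} becomes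
\[
\deg H=\tfrac12\sum_C\sum_i\big(\varphi(f_i)+\varphi(f_{i-1})\big)\,\nu(e_i).
\]
Insert \eqref{eq:nu}. The terms with $K_C$ vanish because $\sum_i\varphi(f_i)=0$. For the others, shift the index in the second summand:
\[
\tfrac12\sum_i\big(\varphi(f_i)+\varphi(f_{i-1})\big)y_i=\sum_i\varphi(f_i)\,\frac{y_i+y_{i+1}}2=\oint_{\mathcal P_C}y\,dx=-a_C ,
\]
since $\varphi(f_i)=x_{i+1}-x_i$. Hence
\[
\deg H=\sum_Cm_C\,a_C\,\big(\lambda(C)+r\,a_C\big).
\]
This is not visibly of one sign, but adding $\frac1r$ times \eqref{eq:relation} completes the square:
\begin{equation}\label{eq:squares}
\deg H=\frac1r\sum_Cm_C\,\big(\lambda(C)+r\,a_C\big)^2\ \ge\ 0 .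
\end{equation}
This proves Theorem~\ref{thm:degree}. \qed

\section{Connected sums and chirality}\label{sec:sums}

Reversing the orientation of the source changes the sign of a degree. So Theorem~\ref{thm:degree} implies, for either orientation of a twist manifold: \emph{it does not admit both a map of positive degree to some $N_r$ and a map of negative degree to some $N_s$, with $r,s\ge1$.} We use this to prove Corollary~\ref{cor:sums}.

\medskip
\noindent\emph{Part} (a). Let $M=N_r\#(-N_s)$ with $r,s\ge1$. Pinching one summand gives a map of degree $1$ to $N_r$, and pinching the other a map of degree $1$ to $-N_s$, that is, of degree $-1$ to $N_s$. So $M$ is not a twist manifold.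

We check that the cup products on $H^1(M;\mathbb R)$ vanish. The commutator of $g_{a,b,c}$ and $g_{a',b',c'}$ is $g_{0,0,r(ab'-a'b)}$, so the abelianization of $\Gamma_r$ is $\mathbb Z^2\oplus\mathbb Z/r$, and $H^1(N_r;\mathbb R)$ is spanned by $[dx]$ and $[dy]$. By \eqref{eq:forms}, $dx\wedge dy=-\frac1r\,d\omega$ is exact on $N_r$. So the cup products on $H^1(N_r;\mathbb R)$ vanish. The map $M\to N_r\vee N_s$ that collapses the connecting sphere induces an isomorphism on $H^1$, and in a wedge products of classes of positive degree from different summands vanish. So all cup products on $H^1(M;\mathbb R)$ are zero.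

\medskip
\noindent\emph{Part} (b). Let $M_0$ be the twist manifold of the four lunes of Section~\ref{sec:lunes} with multiplier $m=1$, oriented by $P$. By \eqref{eq:lunewords},
\[
\pi_1(M_0)=\langle X,Y\mid W_1W_4^{-1},\ W_2W_1^{-1}\rangle,\qquad W_1=[X,Y],\quad W_4=Y^{-1}W_1Y,\quad W_2=X^{-1}W_1X ,
\]
where $[X,Y]=XYX^{-1}Y^{-1}$, so the relations say precisely that $[X,Y]$ is central. Commutators in $\Gamma_1$ are central, so $X\mapsto g_{1,0,0}$, $Y\mapsto g_{0,1,0}$ defines a homomorphism $\pi_1(M_0)\to\Gamma_1$. It is induced by a map $M_0\to N_1$, because $N_1$ is aspherical. In the notation of Section~\ref{sec:degree} with $r=1$, we have $(\varphi,\psi)(\Lambda_1)=(1,0)$ and $(\varphi,\psi)(\Lambda_2)=(0,1)$. There is one edge cycle $C$, with $f_i=\Lambda_i$, and $\mathcal P_C$ is a unit square with $a_C=1$. As $f_{i+2}=f_i^{-1}$ and $\lambda$ is odd, $\lambda(C)=0$. By \eqref{eq:squares} the map has degree $1$.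

Both $M_0$ and $-M_0$ are twist manifolds, being the same manifold without orientation. But $M_0\#(-M_0)$ has maps to $N_1$ of degrees $1$ and $-1$ (pinch one summand and apply the map above to the other), so it is not a twist manifold.

\medskip
\noindent\emph{Part} (c). If a twist manifold has a map of nonzero degree to $N_r$, $r\ge1$, and an orientation-reversing self-homeomorphism, then composing them gives a map of the opposite nonzero degree, which is impossible. \qed

\begin{thebibliography}{1}
\bibitem{toolkit}
\emph{A Toolkit for the Construction and Understanding of 3-Manifolds},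
\url{https://www.mobt3ath.com/uplode/book/book-98240.pdf?ver=accessable}.
\end{thebibliography}

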